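# Two convex planar domains with the same Steklov spectrum

Throughout, $D$ is the open unit disk, $S^1=\partial D$, and $\kappa(z)=\bar z$. An *automorphism* of $D$ is a conformal bijection $D\to D$. The phrase "holomorphic near $\overline D$" means holomorphic on some open set containing $\overline D$, and "conformal near $\overline D$" means holomorphic and injective on such a set.

## 1. Steklov spectra, congruence, and densities on the circle

**Definition 1 (Steklov spectrum).** Let $\Omega\subset\mathbb R^2$ be a bounded domain with Lipschitz boundary. The Steklov eigenvalue problem is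
$$\Delta u=0\ \text{ in }\Omega,\qquad \partial_nu=\sigma u\ \text{ on }\partial\Omega,$$
where $\partial_n$ is the outward normal derivative. The spectrum is discrete, $0=\sigma_1<\sigma_2\le\sigma_3\le\dots\nearrow\infty$, counted with multiplicity. This sequence is the *Steklov spectrum* of $\Omega$.

Note where the eigenvalue sits: it is in the boundary condition, and in the interior the function is simply harmonic.

*Example.* Let $\Omega$ be the disk of radius $r$. The functions $\varrho^k\cos k\theta$ and $\varrho^k\sin k\theta$ in polar coordinates $(\varrho,\theta)$ are harmonic and satisfy $\partial_nu=\frac kr u$ on the boundary. Their boundary values form the Fourier basis, so there is nothing else. The spectrum is $0,\frac1r,\frac1r,\frac2r,\frac2r,\dots$.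

**Definition 2 (Steklov isospectral).** Two Riemannian manifolds with boundary, or two Euclidean domains, are *Steklov isospectral* if their Steklov spectra coincide. Equivalently, for every $\sigma$ the two eigenspaces for $\sigma$ have the same dimension.

*Examples* (Girouard, Parnovski, Polterovich, Sher, 2014).

- If $M_1,M_2$ are isospectral closed Riemannian manifolds for $-\Delta$ and $h>0$ is fixed, then $M_1\times(0,h)$ and $M_2\times(0,h)$ are Steklov isospectral. Indeed, separate variables: if $-\Delta e=\lambda e$ with $\lambda>0$, then $e(x)\cosh(\sqrt\lambda(t-\frac h2))$ and $e(x)\sinh(\sqrt\lambda(t-\frac h2))$ are Steklov eigenfunctions with eigenvalues $\sqrt\lambda\tanh(\sqrt\lambda h/2)$ and $\sqrt\lambda\coth(\sqrt\lambda h/2)$. For $\lambda=0$ the functions $e(x)$ and $e(x)(t-\frac h2)$ give $0$ and $2/h$. The boundary values span everything, so the list depends only on the spectrum of $M$.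
- Let $g_1$ and $g_2=\rho g_1$ be conformally equivalent metrics on a compact surface $\Omega$ with boundary, with $\rho$ smooth, positive and $\rho|_{\partial\Omega}=1$. Then $(\Omega,g_1)$ and $(\Omega,g_2)$ are Steklov isospectral, because in dimension two the harmonic functions are the same, and the normal derivative on the boundary is the same.

The second example does not produce pairs of planar domains by itself. If $g_1$ is the Euclidean metric, then $\rho g_1$ has curvature $-\frac1{2\rho}\Delta\log\rho$. If this metric is also flat, then $\log\rho$ is harmonic and vanishes on $\partial\Omega$, so $\rho\equiv1$.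

**Definition 3 (congruent).** Two planar domains are *congruent* if a rigid motion of $\mathbb R^2$ (reflections allowed) maps one onto the other.

*Example.* A domain and its mirror image are congruent, and trivially isospectral. Two disks of different radii are neither congruent nor isospectral, by the first example.

For connected planar domains, congruent is the same as isometric: an isometry is near each point the restriction of a rigid motion, and by connectedness this rigid motion does not change from point to point.

**Definition 4 (Steklov problem with a density).** Let $\rho>0$ be a smooth function on $S^1$. The Steklov problem on $D$ with density $\rho$ is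
$$\Delta u=0\ \text{ in }D,\qquad \partial_ru=\sigma\rho u\ \text{ on }S^1. \tag{1}$$

**Lemma 1 (conformal transfer).** *Let $\varphi$ be conformal near $\overline D$ and $\Omega=\varphi(D)$. Then $u\mapsto u\circ\varphi$ identifies the Steklov eigenfunctions of $\Omega$ with eigenvalue $\sigma$ with the solutions $C^\infty(\overline D)$ of (1) for $\rho=|\varphi'|$.*

*Proof.* The boundary of $\Omega$ is real-analytic, so by elliptic regularity eigenfunctions are smooth up to the boundary. Composition with $\varphi$ preserves harmonicity and smoothness up to the boundary, in both directions. At $z\in S^1$ the vector $z$ is the outward normal, and $d\varphi$ sends it to $\varphi'(z)z$, which is $|\varphi'(z)|$ times the outward unit normal of $\Omega$ at $\varphi(z)$. Hence $\partial_r(u\circ\varphi)=|\varphi'|\,(\partial_nu)\circ\varphi$ on $S^1$, and the two boundary conditions correspond. $\square$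

*Example.* For $\varphi(z)=z+\frac\varepsilon2z^2$ with $0<\varepsilon<1$ the density is $|1+\varepsilon z|$. For an automorphism $\varphi=M$ of $D$ the density is $|M'|$, which is not constant unless $M(0)=0$, although $\Omega=D$. So different densities may describe one domain. The next lemma says when.

**Lemma 2 (densities and congruence).** *Let $\varphi_1,\varphi_2$ be conformal near $\overline D$ and let $\psi$ be an automorphism of $D$ with $|\varphi_1'|=|\varphi_2'\circ\psi|\,|\psi'|$ on $S^1$. Then $\varphi_1(D)$ and $\varphi_2(D)$ are congruent.*

*Proof.* The quotient $Q=\varphi_1'/(\varphi_2\circ\psi)'$ is holomorphic and zero-free near $\overline D$, with $|Q|=1$ on $S^1$. The harmonic function $\log|Q|$ vanishes on $S^1$, hence in $D$, so $Q$ is a constant $c$ with $|c|=1$. Thus $\varphi_1=c\,\varphi_2\circ\psi+d$, and $\varphi_1(D)=c\,\varphi_2(D)+d$. $\square$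

## 2. Blaschke products, monodromy, and the Fano plane

**Definition 5 (finite Blaschke product).** A *finite Blaschke product of degree $n$* is a function $B(z)=e^{i\alpha}\prod_{j=1}^n\frac{z-a_j}{1-\bar a_jz}$ with $a_j\in D$.

A holomorphic map $D\to D$ is a finite Blaschke product of degree $n\ge1$ if and only if it is proper of degree $n$ (textbook fact). We need its derivative on the circle. Since
$$\frac{z}{z-a}+\frac{\bar az}{1-\bar az}=\frac{z(1-|a|^2)}{(z-a)(1-\bar az)}\qquad\text{and}\qquad 1-\bar az=z\,\overline{(z-a)}\ \text{ on }S^1,$$
summing over the zeros gives
$$\frac{zB'}{B}=\sum_j\frac{1-|a_j|^2}{|z-a_j|^2}=|B'|>0\qquad\text{on }S^1. \tag{2}$$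
The middle expression is positive, and its modulus is $|B'|$ because $|z|=|B|=1$. In particular $B'\ne0$ on $S^1$. Moreover $zB'=B\,|B'|$ on $S^1$ has the winding number $n$ of $B$, so by the argument principle $zB'$ has $n$ zeros in $D$: *a Blaschke product of degree $n$ has $n-1$ critical points in $D$, counted with multiplicity.* Finally, (2) says that $t\mapsto\arg B(e^{it})$ has derivative $|B'(e^{it})|$.

*Example.* For $0<a<1$ let $B(z)=\dfrac{z^2-a^2}{1-a^2z^2}$, with zeros $\pm a$. Then $B'(z)=\dfrac{2(1-a^4)z}{(1-a^2z^2)^2}$, so the one critical point is $0$ and the critical value is $-a^2$. At $z=1$ formula (2) reads $\frac{1+a}{1-a}+\frac{1-a}{1+a}=\frac{2(1+a^2)}{1-a^2}$, which is indeed $B'(1)$.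

**Definition 6 ($G$-sets).** A *$G$-set* is a set with an action of the group $G$. Two $G$-sets are *isomorphic* if there is a bijection commuting with the action. Such a bijection carries $x$ to a point with the same stabilizer.

*Example.* The group $V=\{1,a,b,ab\}\cong(\mathbb Z/2)^2$ acts transitively on the two-element sets $V/\langle a\rangle$ and $V/\langle b\rangle$. They are not isomorphic, since $a$ acts trivially on the first and not on the second.

**Definition 7 (monodromy).** Let $Y\to X$ be a covering of a connected surface, possibly with boundary. Lifting loops makes the fibre over a base point a $\pi_1(X)$-set. This is the *monodromy action*.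

Textbook facts: every $\pi_1(X)$-set is the fibre of a covering. Two coverings are isomorphic if and only if their fibres are isomorphic $\pi_1(X)$-sets. And $Y$ is connected if and only if the action is transitive. Depending on conventions, the product of several loops acts as the product of the permutations in the given or the reverse order. Our argument will work for both.

*Example.* The $B$ of the previous example is a two-sheeted covering over $\overline D\setminus\{-a^2\}$, and a loop around $-a^2$ swaps the two sheets.

**Definition 8 (Fano plane).** Let $P=\mathbb F_2^3\setminus\{0\}$, a set of 7 *points*, and let $L$ be the set of 2-dimensional subspaces of $\mathbb F_2^3$, the *lines*. A point $x$ and a line $\ell$ are *incident* if $x\in\ell$. The group $G=GL(3,2)$ acts on $P$ and on $L$ and preserves incidence.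

A line is the kernel $\{a\cdot x=0\}$ of a unique nonzero dual vector $a$, so there are 7 lines. Each line has 3 points, and each point lies on 3 lines. Two distinct points span exactly one line. Two distinct lines (planes in a 3-dimensional space) meet in exactly one point.

*Example.* The line $x_2=0$ is $\{100,001,101\}$. The matrix $I+E_{12}$ maps $(x_1,x_2,x_3)$ to $(x_1+x_2,x_2,x_3)$. It fixes the three points $100,001,101$ and swaps $010\leftrightarrow110$ and $011\leftrightarrow111$. On lines it acts on dual vectors by the inverse transpose, $(a_1,a_2,a_3)\mapsto(a_1,a_1+a_2,a_3)$. It fixes the three lines with $a_1=0$ and has two 2-cycles.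

## 3. Must isospectral planar domains be congruent?

A rigid motion preserves the Steklov spectrum. The converse is asked, as an open question, in the slides at https://archimede.mat.ulaval.ca/agirouard/GEMSTONE/MiniCourse2/Slides/Gemstone3a.pdf: *do there exist non-isometric Steklov isospectral planar Euclidean domains?* We show that they do.

**Theorem 1.** *There are two simply connected, strictly convex, bounded domains $\Omega_f,\Omega_g\subset\mathbb R^2$ with real-analytic boundary which are Steklov isospectral but not congruent.*

A strengthening, Theorem 2, is stated in Section 10, once its notation exists. It gives an infinite-dimensional family of such pairs, and it shows that the pairs can be taken arbitrarily $C^\infty$-close to a round disk.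

## 4. Coverings with two or three sheets give nothing

By Lemma 1, for simply connected domains we look for two densities on $S^1$ with the same spectrum for (1). By Lemma 2 they must not be related by an automorphism of $D$.

A natural source of densities is pullback. If $B$ is a finite Blaschke product, it is a covering $S^1\to S^1$ of degree $n$, and the length element $d\theta$ of the base circle pulls back to $|B'|\,d\theta$. Two Blaschke products $B_1,B_2$ over the same base, with the same critical values, give two densities $|B_1'|,|B_2'|$ that have something in common. Try the smallest degrees.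

If $n=2$, there is one critical value $\beta$, and the monodromy around it swaps the sheets. So $B_1$ and $B_2$ are isomorphic coverings over $D\setminus\{\beta\}$.

If $n=3$, there are two critical points, counted with multiplicity. If they coincide, there is one critical value and its monodromy is a 3-cycle. Otherwise they are simple. Their critical values $\beta_1,\beta_2$ differ, since a fibre containing two double points would count at least $4>3$. The monodromies around $\beta_1$ and $\beta_2$ are then transpositions in $S_3$. They are distinct because the covering is connected. Two distinct transpositions share exactly one letter. Call it $2$ and name the others so that the transpositions are $(12)$ and $(23)$. Hence again the fibres of $B_1$ and $B_2$ are isomorphic $\pi_1$-sets.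

In all these cases the isomorphism of coverings is a holomorphic bijection between the complements of finite sets in $D$. It is bounded, as is its inverse, so it extends to an automorphism $\psi$ of $D$ with $B_2\circ\psi=B_1$. Then $|B_1'|=|B_2'\circ\psi|\,|\psi'|$, exactly the relation of Lemma 2. If these densities come from domains, the domains are congruent. We need coverings that are related *without* being isomorphic.

## 5. The matrix $2I+J$, and where flat pullback breaks down

The Fano plane provides the relation. Let $N$ be the $7\times7$ incidence matrix, with rows indexed by points and columns by lines. Two distinct points share one line and each point lies on 3 lines, so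
$$NN^{T}=2I+J,\qquad J=\text{the all-ones matrix},$$
and likewise $N^TN=2I+J$. This matrix is invertible, with eigenvalues $2$ (six times) and $9$. So if two coverings of the same base have fibres $P$ and $L$, a function on the first can be turned into a function on the second by summing it over the three points incident with a given line, and nothing is lost. If the covering maps are local isometries, this carries eigenfunctions to eigenfunctions.

The first attempt is therefore to take a domain $\Omega_0$ and two 7-sheeted coverings of it by local isometries, with fibres $P$ and $L$. For simply connected $\Omega_1$ it stops at once: an $n$-sheeted covering $\Omega_1\to\Omega_0$ gives $1=\chi(\Omega_1)=n\,\chi(\Omega_0)$, so $n=1$.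

The second attempt allows branching, $B:D\to D$ of degree 7, and pulls back the flat metric of the base disk. This metric is $|B'|^2|dz|^2$. By Section 2 it degenerates at six critical points (with multiplicity). At a simple one the total angle is $4\pi$, because $B$ looks like $w\mapsto w^2$ there. A Euclidean domain has no such points. Put differently, the map whose derivative is $B'$ is $B$ itself, which is 7-to-1.

Here the special form of the Steklov problem helps. Its interior equation is $\Delta u=0$, which knows only the conformal structure. The metric enters (1) through the boundary density alone. So we may keep the density $|B'|$ on $S^1$ and *replace $B'$ in the interior by a zero-free holomorphic function of the same modulus on $S^1$*. A zero-free $\varphi'$ makes $\varphi$ locally injective. To make it globally injective we arrange that all zeros and critical points of $B$ are very close to $0$, and then $\varphi'$ is nearly constant.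

What remains: construct $B$ with fibre $P$, and again with fibre $L$ (Sections 6 and 7); make the domains (Section 8); transplant, now across branch points (Section 9); and show that the domains are not congruent.

## 6. Two polynomials of degree 7 with monodromy on points and lines

**Step 1: choose generators of $G$ so that the coverings will be planar.** We want the boundary of the cover of a disk to be connected, so the loop around the boundary must act as a 7-cycle. And by Section 2, six simple critical points are needed. Transvections have two 2-cycles on $P$ and on $L$, so three of them give the number six. Put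
$$s_1=I+E_{12},\qquad s_2=I+E_{23},\qquad s_3=I+E_{31}.$$
Each $s_j$ is an involution. As for $s_1$ in the example of Section 2, each fixes 3 points and 3 lines and has two 2-cycles on $P$ and two on $L$ (cyclic permutation of the coordinates carries one $s_j$ to the others).

*The product is a 7-cycle.* We have $s_1s_2=I+E_{12}+E_{23}+E_{13}$. Multiplying by $I+E_{31}$ adds $E_{31}+E_{23}E_{31}+E_{13}E_{31}=E_{31}+E_{21}+E_{11}$, so
$$s_1s_2s_3=\begin{pmatrix}0&1&1\\1&1&1\\1&0&1\end{pmatrix}.$$
Its trace is $0$, its three principal $2\times2$ minors are all $1$ and sum to $1$, and its determinant is $1$, all modulo 2. So its characteristic polynomial is $x^3+x+1$. This polynomial has no root in $\mathbb F_2$, hence is irreducible, and it divides $x^7-1=(x+1)(x^3+x+1)(x^3+x^2+1)$. So $(s_1s_2s_3)^7=I$, and the order is 7 because the matrix is not $I$. Since $1$ is not an eigenvalue, no point is fixed. The inverse transpose has characteristic polynomial $x^3+x^2+1$, again without the root $1$, so no line is fixed. An element of prime order 7 without fixed points acts on a 7-element set as a 7-cycle. So $s_1s_2s_3$ is a 7-cycle on $P$ and on $L$. The same holds for $s_3s_2s_1=(s_1s_2s_3)^{-1}$,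 which covers both conventions for products of loops.

*The $s_j$ generate $G$.* The commutators of $(s_1,s_2)$, $(s_2,s_3)$, $(s_3,s_1)$ are $I+E_{13}$, $I+E_{21}$, $I+E_{32}$. So all six elementary transvections lie in the generated group, and by Gaussian elimination they generate $SL(3,2)=GL(3,2)=G$.

**Step 2: $P$ and $L$ are not isomorphic as $G$-sets.** This is what will separate the two domains. Let $x\in P$. If $P\cong L$, the stabilizer of $x$ would fix some line. But $G$ is transitive on ordered bases. Two lines through $x$ can be written $\langle x,y\rangle$ and $\langle x,y'\rangle$. Completing $(x,y)$ and $(x,y')$ to bases, some element of $G$ fixes $x$ and maps the first line to the second. Two lines not through $x$ can be written $\langle y,z\rangle$ and $\langle y',z'\rangle$ with $(x,y,z)$ and $(x,y',z')$ bases, and again an element fixing $x$ maps one to the other. So the stabilizer is transitive on the 3 lines through $x$ and on the 4 lines not through $x$, and it fixes no line.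

**Step 3: realize $P$ and $L$ by polynomials.** Let
$$b_1=1,\quad b_2=2i,\quad b_3=4,\qquad Z=\mathbb C\setminus\{b_1,b_2,b_3\}.$$
The group $\pi_1(Z)$ is free on loops $\gamma_1,\gamma_2,\gamma_3$ around the $b_j$ whose product is a loop around $\infty$. The homomorphism $\gamma_j\mapsto s_j$ onto $G$ makes $P$ and $L$ into transitive $\pi_1(Z)$-sets. They define connected 7-sheeted coverings of $Z$, which complete to branched coverings of $\mathbb P^1$ by compact Riemann surfaces (Forster, *Lectures on Riemann Surfaces*, Thm 8.4). Ramification is read off from cycles: over each $b_j$ there are exactly two ramification points, both of index 2, and over $\infty$ there is one point, of index 7. Riemann–Hurwitz gives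
$$2-2\,\mathrm{genus}=7\cdot2-3\cdot2-6=2,$$
so the genus is $0$ and each surface is $\mathbb P^1$. Put the point over $\infty$ at $\infty$. Then the branched covering is a rational function with its only pole at $\infty$, that is, a polynomial of degree 7. We obtain **$f$ from $P$ and $g$ from $L$**. Each has 6 simple critical points, and its set of critical values is exactly $\{b_1,b_2,b_3\}$.

## 7. From polynomials to Blaschke products with zeros near the origin

**Step 4: restrict to a large sublevel set.** The aim is a disk over a disk. Let $p\in\{f,g\}$, $R>4$, and $E_R=\{z:|p(z)|<R\}$.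

Since $R>4\ge|b_j|$, the inclusion $\{|w|<R\}\setminus\{b_j\}\subset Z$ is a homotopy equivalence (push the outer region radially inward). So the monodromy over the smaller set is still transitive, and $p^{-1}(\{|w|<R\}\setminus\{b_j\})$ is connected. $E_R$ arises from it by adding finitely many limit points, so $E_R$ is connected. If a Jordan curve lies in $E_R$, then $|p|<R$ on it, hence inside it by the maximum principle. So the inside lies in $E_R$, and $E_R$ is simply connected. It is bounded because $|p|\to\infty$ at $\infty$, and it contains all zeros and all critical points of $p$.

**Step 5: push zeros and critical points toward the origin.** Let $0<\eta\le\frac1{40}$. For Theorem 1 we take $\eta=\frac1{40}$. Let $r_0$ be the largest modulus of a zero or critical point of $f$ or $g$. It is positive, since there are six distinct critical points of $f$. Choose $R>4$ with $R>\max_{|z|\le r_0/\eta}|p(z)|$ for both $p=f$ and $p=g$. The *same* $R$ is used for both. Then $\{|z|<r_0/\eta\}\subset E_R$. Let $F_p:D\to E_R$ be a Riemann map with $F_p(0)=0$. The Schwarz lemma for $F_p^{-1}$ on $\{|z|<r_0/\eta\}$ gives $|F_p^{-1}(z)|\le\eta|z|/r_0$ there, so every zero and critical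 point of $p$ is carried by $F_p^{-1}$ into $\{|z|\le\eta\}$. Put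
$$B_p=\tfrac1R\,p\circ F_p:D\to D .$$
As $z\to\partial E_R$ we have $|p(z)|\to R$, and every $w$ with $|w|<R$ has all its 7 preimages under $p$ in $E_R$. So $B_p$ is proper of degree 7, hence a finite Blaschke product. It has

- zeros $a_1,\dots,a_7$ and simple critical points $c_1,\dots,c_6$, all in $\{|z|\le\eta\}$;
- set of critical values exactly $\{\beta_1,\beta_2,\beta_3\}$, where $\beta_j=b_j/R$.

**Step 6: the covering up to the boundary.** The transplantation will be carried out on the closed disk. $B_p$ is holomorphic near $\overline D$, maps $D$ to $D$ and $S^1$ to $S^1$, and $B_p'\ne0$ on $S^1$ by (2). So near a point of $S^1$ it is biholomorphic, takes $S^1$ to $S^1$ and the $D$-side to the $D$-side. Over $\overline D\setminus\{\beta_j\}$ it is therefore a proper local homeomorphism, hence a covering, with 7 sheets. Via $F_p$ and scaling by $R$, its fibre with the action of $\pi_1(\overline D\setminus\{\beta_j\})\cong\pi_1(Z)$ is $P$ for $p=f$ and $L$ for $p=g$, where $\pi_1(Z)$ acts through the surjection onto $G$.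

## 8. A zero-free replacement for $B_p'$ and the convex domains

**Step 7: a zero-free function with modulus $|B_p'|$ on $S^1$.** Write $B_p=e^{i\alpha}\prod_j\frac{z-a_j}{1-\bar a_jz}$, and
$$A_j(z)=1-\bar a_jz,\qquad C_k(z)=1-\bar c_kz,\qquad h=B_p'\prod_{k=1}^6\frac{C_k}{z-c_k}.$$
The factors trade each zero $c_k$ of $B_p'$ for a zero outside $\overline D$, without changing the modulus on $S^1$, since $|C_k|=|z-c_k|$ there. So $h$ is holomorphic near $\overline D$, zero-free on $\overline D$, and $|h|=|B_p'|$ on $S^1$. We now compute $h$. On $S^1$ we have $z-a_j=z\overline{A_j}$ and $z-c_k=z\overline{C_k}$, and by (2) $B_p'=|B_p'|B_p/z$. Hence on $S^1$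
$$h=\frac{|B_p'|\,B_p}{z}\prod_k\frac{C_k}{z-c_k}=|B_p'|\,e^{i\alpha}z^{6}\prod_j\frac{\overline{A_j}}{A_j}\cdot z^{-6}\prod_k\frac{C_k}{\overline{C_k}} .$$
The powers of $z$ cancel, and
$$e^{-i\alpha}h\,\frac{\prod_jA_j^2}{\prod_kC_k^2}=|B_p'|\,\frac{\prod_j|A_j|^2}{\prod_k|C_k|^2}>0\qquad\text{on }S^1 .$$
The left side is holomorphic near $\overline D$. Its imaginary part is harmonic and vanishes on $S^1$, hence on $D$, so it is a constant $K>0$. Define $\varphi_p$ by $\varphi_p(0)=0$ and
$$\varphi_p'(z)=K\,\frac{\prod_{k=1}^6(1-\bar c_kz)^2}{\prod_{j=1}^7(1-\bar a_jz)^2},\qquad\text{so that}\quad|\varphi_p'|=|h|=|B_p'|\ \text{ on }S^1. \tag{3}$$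

*Example.* The same computation works in every degree. For the $B$ of degree 2 in Section 2 we have $c_1=0$ and $A_1A_2=1-a^2z^2$, so it gives $\varphi'=2(1-a^4)/(1-a^2z^2)^2$. This is $B'$ with the factor $z$ removed.

**Step 8: $\varphi_p$ is injective.** For $|a|\le\eta$ and $|z|\le1$ the number $1-\bar az$ lies in the disk of radius $\eta$ about $1$, so $|\arg(1-\bar az)|\le\arcsin\eta$. Formula (3) has $12+14=26$ such factors, so on $\overline D$
$$|\arg\varphi_p'|\le26\arcsin\tfrac1{40}<0.66<\tfrac\pi2. \tag{4}$$
By continuity $\operatorname{Re}\varphi_p'>0$ on a slightly larger disk. By the Noshiro–Warschawski theorem $\varphi_p$ is injective there: for $a\ne b$,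
$$\frac{\varphi_p(b)-\varphi_p(a)}{b-a}=\int_0^1\varphi_p'(a+t(b-a))\,dt$$
has positive real part. So $\Omega_p:=\varphi_p(D)$ is a bounded simply connected domain with real-analytic Jordan boundary.

**Step 9: $\Omega_p$ is strictly convex.** The tangent of $t\mapsto\varphi_p(e^{it})$ is $iz\varphi_p'(z)$ with $z=e^{it}$. Its argument has $t$-derivative $\operatorname{Re}(1+z\varphi_p''/\varphi_p')$ and its length is $|\varphi_p'|$, so the curvature is $\operatorname{Re}(1+z\varphi_p''/\varphi_p')/|\varphi_p'|$. Differentiating the logarithm of (3), each of the 26 factors contributes a term of modulus at most $\eta/(1-\eta)$: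
$$\Big|\frac{z\varphi_p''}{\varphi_p'}\Big|\le\frac{26\,\eta}{1-\eta}\le\frac{26}{39}=\frac23\qquad\text{on }\overline D .$$
So the curvature is positive, and $\Omega_p$ is strictly convex.

## 9. Transplanting across branch points, and telling the domains apart

By Lemma 1 and (3), the eigenfunctions of $\Omega_p$ are the solutions of (1) with $\rho=|B_p'|$. So the isospectrality of $\Omega_f$ and $\Omega_g$ is the case $\rho_0\equiv1$ of the following lemma. The extra factor is for Theorem 2.

**Lemma 3 (transplantation).** *Let $\rho_0>0$ be smooth on $S^1$. For $p\in\{f,g\}$ let $V_p(\sigma)$ be the space of $u\in C^\infty(\overline D)$ with $\Delta u=0$ in $D$ and $\partial_ru=\sigma\,|B_p'|\,(\rho_0\circ B_p)\,u$ on $S^1$. Then $\dim V_f(\sigma)=\dim V_g(\sigma)$ for all $\sigma$.*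

*Proof.*

**Step 10: define the transplant.** Fix a base point of $\overline D\setminus\{\beta_j\}$ and identify the fibres of $B_f$ and $B_g$ over it with $P$ and $L$, compatibly with $\pi_1$. Incidence is $G$-invariant, so it does not depend on the path when it is transported to other fibres. We get, for every $w\in\overline D\setminus\{\beta_j\}$, a locally constant relation $x\,I\,y$ between $x\in B_f^{-1}(w)$ and $y\in B_g^{-1}(w)$, isomorphic on each fibre to point–line incidence. For $u\in V_f(\sigma)$ put
$$(Tu)(y)=\sum_{x\,I\,y}u(x),\qquad y\in\overline D\setminus B_g^{-1}(\{\beta_j\}).$$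

**Step 11: $Tu$ is harmonic in all of $D$.** This is the point at which branching might do harm. Near any $y$ in its domain, $Tu=\sum_{i=1}^3u\circ h_i$, where $h_1,h_2,h_3$ are local branches of $B_f^{-1}\circ B_g$. They are holomorphic because $B_f$ is locally biholomorphic away from the fibres over the $\beta_j$. So $Tu$ is harmonic in $D$ off a finite set. It is bounded by $3\max|u|$, so the singularities are removable and $Tu$ extends to a harmonic function on $D$.

**Step 12: $Tu$ satisfies the boundary condition for $g$.** Let $y_0\in S^1$. By Step 6 the $h_i$ are biholomorphic from a full neighborhood of $y_0$ onto their images, map $S^1$ into $S^1$ and the $D$-side into $D$. So $Tu$ is smooth up to $S^1$. The differential of $h_i$ at $y\in S^1$ takes the outward unit normal to $|h_i'(y)|$ times the outward unit normal at $x_i=h_i(y)$, and $B_f\circ h_i=B_g$ gives $|h_i'(y)|=|B_g'(y)|/|B_f'(x_i)|$. With $w=B_g(y)=B_f(x_i)$,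
$$\partial_r(u\circ h_i)(y)=|h_i'(y)|\,(\partial_ru)(x_i)=\frac{|B_g'(y)|}{|B_f'(x_i)|}\,\sigma\,|B_f'(x_i)|\,\rho_0(w)\,u(x_i)=\sigma\,|B_g'(y)|\,\rho_0(B_g(y))\,u(x_i).$$
The factor in front of $u(x_i)$ does not depend on $i$. Summing over $i$ gives $Tu\in V_g(\sigma)$.

**Step 13: $T$ is injective.** Here $NN^T=2I+J$ enters. Suppose $Tu=0$. For $x$ not over a $\beta_j$, sum over the three $y$ incident with $x$. The point $x$ itself is counted three times and every other point of its fibre once, so
$$0=\sum_{y:\,x\,I\,y}(Tu)(y)=3u(x)+\sum_{x'\neq x}u(x')=2u(x)+(Su)(x),$$
where $(Su)(x)$ is the sum of $u$ over the fibre of $B_f$ containing $x$. Summing over that fibre gives $2Su+7Su=0$, so $Su=0$ and then $u(x)=0$. This holds on a dense set, so $u=0$.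

Hence $\dim V_f(\sigma)\le\dim V_g(\sigma)$. All properties of incidence that were used are symmetric in points and lines, so exchanging the roles gives the reverse inequality. $\square$

Thus $\Omega_f$ and $\Omega_g$ are Steklov isospectral. It remains to see that they are not congruent.

**Step 14: a congruence would identify the Blaschke products up to a rotation.** Suppose a rigid motion $\Theta$ maps $\Omega_f$ onto $\Omega_g$. Then $\psi=\varphi_g^{-1}\circ\Theta\circ\varphi_f$ is a conformal or anticonformal bijection of $D$. Such maps extend smoothly to $\overline D$ and preserve $S^1$. Write $|\psi'|$ for the factor by which $\psi$ stretches lengths. Let $F=B_g\circ\psi$ in the conformal case and $F=\overline{B_g\circ\psi}$ in the anticonformal case. In both cases $F$ is holomorphic and proper of degree 7 on $D$, so it is a finite Blaschke product. From $\varphi_g\circ\psi=\Theta\circ\varphi_f$ and (3), on $S^1$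
$$|F'|=|B_g'\circ\psi|\,|\psi'|=|\varphi_g'\circ\psi|\,|\psi'|=|\varphi_f'|=|B_f'|.$$
Now (2), applied to $F$ and to $B_f$, recovers the logarithmic derivative from the modulus of the derivative: $zF'/F=|F'|=|B_f'|=zB_f'/B_f$ on $S^1$. So $F/B_f$ is constant along $S^1$, $F=cB_f$ on $S^1$ with $|c|=1$, and therefore $F=cB_f$ in $D$.

**Step 15: critical values exclude every case.** The set of critical values of $cB_f$ is $\{c\beta_j\}$. The moduli $|\beta_1|<|\beta_2|<|\beta_3|$ are distinct and nonzero.

- *Anticonformal case.* The critical values of $F$ are the $\bar\beta_j$. So $\{\bar\beta_j\}=\{c\beta_j\}$, and comparing moduli, $\bar\beta_j=c\beta_j$ for each $j$. Then $\beta_1=1/R$ gives $c=1$ and $\beta_2=2i/R$ gives $c=-1$, a contradiction.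
- *Conformal case.* Now $\{\beta_j\}=\{c\beta_j\}$, so $\beta_1=c\beta_1$ and $c=1$. Thus $B_g\circ\psi=B_f$, and $\psi$ is an isomorphism between the coverings of $D\setminus\{\beta_j\}$ defined by $B_f$ and $B_g$. So $P\cong L$ as $\pi_1$-sets. Since $\pi_1$ acts through a surjection onto $G$ (the $s_j$ generate $G$), $P\cong L$ as $G$-sets, contradicting Step 2.

So $\Omega_f$ and $\Omega_g$ are not congruent, and Theorem 1 is proved. $\blacksquare$

## 10. An infinite-dimensional family of pairs, arbitrarily close to the disk

Lemma 3 allows a density $\rho_0$ on the base circle, and we have not used that freedom. Let $\mathcal H$ be the set of functions $H$ holomorphic near $\overline D$ with $H(0)>0$, $H$ zero-free on $\overline D$, and $|\arg H|<0.9$ on $\overline D$ (the branch with $\arg H(0)=0$).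

*Example.* $H=e^Q$ with $Q$ a polynomial, $Q(0)\in\mathbb R$ and $|\operatorname{Im}Q|<0.9$ on $\overline D$. For instance, $H=e^{z/2}$.

For $H\in\mathcal H$ and $p\in\{f,g\}$ let $\Omega_{p,H}=\varphi_{p,H}(D)$, where
$$\varphi_{p,H}(0)=0,\qquad\varphi_{p,H}'=\varphi_p'\cdot(H\circ B_p).$$
The maps $B_p$ and $\varphi_p$ depend on the $R$ of Step 5.

**Theorem 2.** *For all sufficiently large $R$ (independently of $H$):*

1. *each $\Omega_{p,H}$ is a bounded simply connected domain with real-analytic boundary, and $\Omega_{f,H},\Omega_{g,H}$ are Steklov isospectral for every $H\in\mathcal H$;*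
2. *all the domains $\Omega_{f,H},\Omega_{g,H}$ $(H\in\mathcal H)$ are pairwise non-congruent.*

*So there is an infinite-dimensional family of pairwise distinct isospectral non-congruent pairs. Moreover, letting $R\to\infty$ and $H\to1$, every $C^\infty$-neighborhood of the unit disk contains, after scaling, such pairs.*

*Proof.*

**Step 16: part 1.** $H\circ B_p$ is holomorphic near $\overline D$, because $B_p(\overline D)=\overline D$. By (4), $|\arg\varphi_{p,H}'|<0.66+0.9<\frac\pi2$ on $\overline D$, so $\varphi_{p,H}$ is injective near $\overline D$ as in Step 8. On $S^1$ we have $|\varphi_{p,H}'|=|B_p'|\,(\rho_0\circ B_p)$ with $\rho_0=|H|$. Lemmas 1 and 3 give isospectrality.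

**Step 17: for large $R$ the set $\{\beta_j\}$ has no symmetry.** For $H\equiv1$ a congruence left only a rotation $c$ to exclude. Now it will leave an arbitrary automorphism of $D$, so rotations no longer suffice. Recall the hyperbolic distance of $D$ (curvature $-1$), $d(z,w)=2\operatorname{artanh}\big|\frac{z-w}{1-\bar zw}\big|$. For example, $d(0,r)=\log\frac{1+r}{1-r}$. The conformal and anticonformal bijections of $D$ are isometries of $d$. Since $\beta_j=b_j/R$, we have $R\,d(\beta_i,\beta_j)\to2|b_i-b_j|$ as $R\to\infty$. The numbers $|b_i-b_j|$ are $\sqrt5$, $3$, $\sqrt{20}$. They are distinct and satisfy the strict triangle inequalities, the critical one being $\sqrt5+3>5>\sqrt{20}$. So for large $R$ the three distances $d(\beta_i,\beta_j)$ are distinct and satisfy strict triangle inequalities. In particular the $\beta_j$ are not on one geodesic. Fix such $R$, also satisfying Step 5. If a conformal or anticonformal bijection of $D$ preserves $\{\beta_j\}$, it permutes the $\beta_j$ preserving distances, so it fixes each of them because the distances are distinct. A hyperbolic isometry fixing two points is the identity or the reflection in the geodesic through them, and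 that reflection fixes only the points of this geodesic. So the map is the identity.

**Step 18: what a congruence says on the circle.** Suppose a rigid motion $\Theta$ maps $\Omega_{p_1,H_1}$ onto $\Omega_{p_2,H_2}$, where $p_i\in\{f,g\}$ and $H_i\in\mathcal H$. Write $B_i=B_{p_i}$, $\rho_i=|H_i|$ on $S^1$, and $\psi=\varphi_{p_2,H_2}^{-1}\circ\Theta\circ\varphi_{p_1,H_1}$. If $\psi$ is conformal put $F=B_2\circ\psi$ and $\tilde\rho=\rho_2$. If it is anticonformal put $F=\kappa\circ B_2\circ\psi$ and $\tilde\rho=\rho_2\circ\kappa$. As in Step 14, $F$ is a Blaschke product of degree 7. In both cases $\tilde\rho\circ F=\rho_2\circ B_2\circ\psi$ and $|F'|=|B_2'\circ\psi|\,|\psi'|$ on $S^1$, so $|\varphi_{p_2,H_2}'\circ\psi|\,|\psi'|=|\varphi_{p_1,H_1}'|$ becomes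
$$\tilde\rho(F)\,|F'|=\rho_1(B_1)\,|B_1'|\qquad\text{on }S^1. \tag{5}$$

**Step 19: solve (5) on the circle.** The argument of Step 14 needed $\rho_1=\tilde\rho=1$. Now we first straighten the two base densities. By (2), $F$ and $B_1$ restrict to orientation-preserving 7-fold coverings of $S^1$ with angular derivatives $|F'|$ and $|B_1'|$. Integrating (5) gives $7\int\tilde\rho\,d\theta=7\int\rho_1\,d\theta$. So $\int\tilde\rho\,d\theta=\int\rho_1\,d\theta=:\Lambda$. Put
$$\chi_1(e^{it})=\exp\Big(\frac{2\pi i}\Lambda\int_0^t\rho_1(e^{is})\,ds\Big),\qquad\chi_2(e^{it})=\exp\Big(\frac{2\pi i}\Lambda\int_0^t\tilde\rho(e^{is})\,ds\Big).$$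
Both are well-defined orientation-preserving diffeomorphisms of $S^1$. The angular derivatives of $\chi_2\circ F$ and $\chi_1\circ B_1$ are $\frac{2\pi}\Lambda$ times the two sides of (5), so they agree. Hence $\chi_2\circ F=c\,\chi_1\circ B_1$ with $|c|=1$, that is,
$$F=\tau\circ B_1\ \text{ on }S^1,\qquad\tau=\chi_2^{-1}\circ(c\,\chi_1).$$

**Step 20: $\tau$ extends to an automorphism of $D$.** So far $\tau$ is only a diffeomorphism of the circle. Average over fibres:
$$\hat\tau(w)=\frac17\sum_{B_1(x)=w}F(x).$$
On $D\setminus\{\beta_j\}$ this is holomorphic, being locally a sum of $F$ composed with local inverses of $B_1$, and it is bounded by $1$. So it extends holomorphically to $D$. By Step 6 it is continuous up to $S^1$. For $w\in S^1$ every $x$ in the fibre has $F(x)=\tau(w)$, so $\hat\tau=\tau$ on $S^1$. Since $\tau$ has degree 1 on $S^1$, the argument principle shows that $\hat\tau$ takes each value in $D$ exactly once in $D$. By the maximum principle $\hat\tau(D)\subset D$. So $\hat\tau$ is an automorphism of $D$. The function $F-\hat\tau\circ B_1$ is holomorphic in $D$, continuous on $\overline D$ and zero on $S^1$, so $F=\hat\tau\circ B_1$ in $D$. Undoing the possible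 conjugation,
$$B_2\circ\psi=\tau'\circ B_1\ \text{ in }D,\qquad\tau'=\hat\tau\ \text{ or }\ \tau'=\kappa\circ\hat\tau, \tag{6}$$
the first if $\psi$ is conformal, the second if it is anticonformal.

**Step 21: conclude part 2.** Consider the points where the two sides of (6) fail to be locally injective, and take their images. On the left we get the critical values of $B_2$, that is, $\{\beta_j\}$. On the right we get $\tau'\{\beta_j\}$. So $\tau'\{\beta_j\}=\{\beta_j\}$, and $\tau'=\mathrm{id}$ by Step 17. The case $\tau'=\kappa\circ\hat\tau$ is impossible, since that map is anticonformal. So $\psi$ is conformal, $\hat\tau=\mathrm{id}$, $B_2\circ\psi=B_1$, $\tilde\rho=\rho_2$, and $\tau=\mathrm{id}$ means $\chi_2=c\,\chi_1$.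

Taking angular derivatives, $\rho_2=\rho_1$, that is, $|H_1|=|H_2|$ on $S^1$. Since $\log|H_i|$ is harmonic, $|H_1|=|H_2|$ on $D$. So $H_1/H_2$ is a constant of modulus 1, and it equals $1$ because $H_i(0)>0$. If $p_1\ne p_2$, then $B_2\circ\psi=B_1$, read with $\psi$ or $\psi^{-1}$, gives an isomorphism $P\cong L$ of $G$-sets as in Step 15, excluded by Step 2. Hence $(p_1,H_1)=(p_2,H_2)$.

**Step 22: closeness to the disk.** In Step 5 any $\eta\le\frac1{40}$ is allowed, by taking $R$ large. Let $\eta\to0$. All $|a_j|,|c_k|\le\eta$, so $\varphi_p'/K$ in (3) tends to $1$ uniformly on $\{|z|\le2\}$, hence in $C^\infty(\overline D)$ by Cauchy's estimates. To find the limit of $K$, note that $\log|\varphi_p'|$ is harmonic and $\varphi_p'(0)=K$, so $\log K$ is the mean of $\log|\varphi_p'|=\log|B_p'|$ over $S^1$. Thus $K$ is the geometric mean of $|B_p'|$. Each term of (2) lies between $\frac{1-|a_j|}{1+|a_j|}$ and $\frac{1+|a_j|}{1-|a_j|}$, so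
$$K\in\Big[7\,\frac{1-\eta}{1+\eta},\ 7\,\frac{1+\eta}{1-\eta}\Big].$$
Hence $K\to7$, and $\frac17\varphi_p\to z$ in $C^\infty(\overline D)$ for $p=f,g$.

Now let also $H\to1$ uniformly on a fixed neighborhood of $\overline D$ (for example $H=e^{\varepsilon z}$ with $\varepsilon\to0$). Then all derivatives of $H-1$ tend to $0$ uniformly on $\overline D$, by Cauchy's estimates. For $|a_j|\le\frac1{40}$ and $|z|\le2$ every factor of $B_p$ is bounded by $(2+\frac1{40})/(1-\frac1{20})$, so $B_p$ and each of its derivatives stay bounded on $\overline D$. By the chain rule $H\circ B_p\to1$ in $C^\infty(\overline D)$, and $\frac17\varphi_{p,H}\to z$ in $C^\infty(\overline D)$. Scaling both domains of a pair by $\frac17$ multiplies both spectra by $7$, so the pair stays isospectral and non-congruent. $\blacksquare$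

Taking $H\equiv1$ in Step 22 and recalling Steps 8 and 9, the two domains can be chosen simply connected and strictly convex, with real-analytic boundary, and arbitrarily $C^\infty$-close to a round disk.

## 11. The disk itself cannot be one of the two

In Theorem 2 one cannot take one of the domains to be a disk. For simply connected smooth planar domains, Weyl's law $\sigma_k\sim\pi k/|\partial\Omega|$ shows that the Steklov spectrum determines $|\partial\Omega|$. Weinstock's inequality (1954) says $\sigma_2|\partial\Omega|\le2\pi$, with equality only for disks. If $\Omega$ in this class has the spectrum of a disk of radius $r$, then $|\partial\Omega|=2\pi r$ and $\sigma_2=\frac1r$. Equality holds, so $\Omega$ is a disk, of radius $r$. So the disk is determined by its Steklov spectrum within this class, although by Theorem 2 domains arbitrarily near it need not be.
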